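\title{A Projection of a Knotted 2-Sphere with No Unknotted Lift}

\begin{abstract}
Every classical knot diagram becomes a diagram of the trivial knot after suitable crossing changes. We show that the corresponding statement for 2-spheres in $\mathbb{R}^4$ is false. We construct a knotted 2-sphere with a generic projection to $\mathbb{R}^3$ that has four double point curves and admits only two consistent choices of crossing information, so that its only lifts are the sphere itself and its mirror image. The construction starts from the double of a ribbon disk and inserts isotopies of a level knot followed by their exact reverses. These insertions do not change the 2-knot, but they merge its double point curves, and the new curves that they create have their crossing information forced at triple points.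
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{2-knot} is a smoothly embedded 2-sphere $K=f(S^2)\subset\mathbb{R}^4$. It is \emph{unknotted} if it is isotopic to the standard sphere $S^2\subset\mathbb{R}^3\subset\mathbb{R}^4$. A projection $p\colon\mathbb{R}^4\to\mathbb{R}^3$ is \emph{generic} for $K$ if $p\circ f$ is an immersion except possibly at finitely many branch points, and its multiple point set consists of curves of double points, isolated triple points and branch points. A \emph{lift} of the projected surface $p(K)$ is an embedding $g\colon S^2\to\mathbb{R}^4$ with $p\circ g=p\circ f$. A lift keeps the shadow of $K$ and chooses new heights over it. The following question is taken from~\cite{thesis}.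

\begin{quote}
\emph{Let $K\subset\mathbb{R}^4$ be a 2-knot and let $p\colon\mathbb{R}^4\to\mathbb{R}^3$ be a projection that is generic for $K$. Does $p(K)$ always have an unknotted lift?}
\end{quote}

One dimension lower the answer is yes. The crossings of a classical knot diagram can be switched independently of one another, and if we walk once along the diagram and declare the first passage through each crossing to be the upper one, we obtain a descending diagram, which represents the trivial knot. For spheres $S^n\subset\mathbb{R}^{n+2}$ projected to $\mathbb{R}^{n+1}$ with $n>2$, the analogous statement is known to be false (Ogasa). The case $n=2$ lies between the two.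

What changes from $n=1$ to $n=2$ is the amount of freedom. By a \emph{double curve} we mean a maximal curve of double points that is continued straight through each triple point. Three arcs of double points cross at a triple point, so one component of the double point set may contain several double curves, and a double curve may cross itself. A lift must decide which sheet is the upper one along a whole double curve at once, and at each triple point the three decisions must order the three sheets linearly. A projection with many double curves and few triple points has many lifts, and the classical case suggests that one of them is trivial. At the other extreme, a projection of a knotted sphere with a single closed double curve would have only two lifts up to isotopy, the sphere and its mirror image, and both are knotted. We show that the freedom can indeed be reduced to this minimum. Here the \emph{mirror image} is the image under the reflection of $\mathbb{R}^4$ along the fibers of $p$.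

\begin{theorem}\label{thm:main}
There is a knotted 2-sphere $K'\subset\mathbb{R}^4$ with a generic projection $p(K')\subset\mathbb{R}^3$ without branch points that has exactly four double curves and only two consistent crossing choices: that of $K'$, and the one in which all double curves are switched. Hence, up to isotopy, the only lifts of $p(K')$ are $K'$ and its mirror image. Both have non-abelian knot group, so no lift is unknotted.
\end{theorem}

So the question has a negative answer. The theorem concerns one example; we claim nothing about which other 2-knot types have projections of this kind.

The proof starts from a knotted sphere $K$, the double of a ribbon disk, whose projection has three double curves $A,B,C$ and no triple points. We change $K$ by an isotopy, and with it the projection, using two mechanisms. The first is \emph{merging}: if two crossings of a level knot lie on different double curves, then removing them and restoring them joins the two curves into one. The second is \emph{forcing}: a triple point at which two suitable arcs lie on one double curve leaves no choice for the third arc. To make the crossings of $A,B,C$ removable we first turn each of them into a small kink. This costs one new double curve each time, and these three new curves are the ones that are forced.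

Section~\ref{sec:lifts} describes lifts by crossing choices and isolates forcing. Section~\ref{sec:movies} introduces movies and shows merging in its simplest form. Section~\ref{sec:tools} develops the moves on level knots, Section~\ref{sec:K} describes $K$, Section~\ref{sec:Kprime} constructs $K'$ and counts its double curves, and Section~\ref{sec:proof} proves the theorem.

\section{Lifts as crossing choices}\label{sec:lifts}

Write $\mathbb{R}^4=\mathbb{R}^3\times\mathbb{R}_h$ and let $p$ forget the \emph{height} $h$. Our example has no branch points, so we fix an embedding $f=(F,h_f)\colon S^2\to\mathbb{R}^4$ for which $F=p\circ f$ is a generic immersion. Then every double curve is closed. A lift is a map $g=(F,h_g)$, which is an immersion because $F$ is, and it is an embedding exactly when $h_g(a)\ne h_g(b)$ for all $a\ne b$ with $F(a)=F(b)$.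

A \emph{crossing choice} is a function $\sigma$ from the set of double curves to $\{0,1\}$; the value $1$ means that the upper and the lower sheet of $f$ are interchanged along that curve. For an arc of double points we write $\sigma$ also for the value on the double curve that contains the arc. At a triple point call the three sheets $t,m,b$ (top, middle, bottom) according to their heights in $f$, and let $\sigma_{tm},\sigma_{mb},\sigma_{tb}$ be the values of $\sigma$ on the three arcs along which pairs of sheets meet. The choice $\sigma$ is \emph{consistent} if at no triple point the switched relation ``lies above'' is cyclic. There are two cyclic relations on three sheets. The relation $t>m>b>t$ arises by switching $tb$ alone, and the relation $b>m>t>b$ arises by switching $tm$ and $mb$ alone. So $\sigma$ fails at the triple point exactly when $\sigma_{tm}=\sigma_{mb}\ne\sigma_{tb}$, and consistency means that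
\begin{equation}\label{eq:C}
\sigma_{tb}\in\{\sigma_{tm},\sigma_{mb}\}
\end{equation}
at every triple point.

\begin{lemma}\label{lem:lifts}
Every lift $g$ determines a consistent crossing choice $\sigma_g$, and lifts with the same crossing choice are isotopic. The choices $\sigma\equiv0$ and $\sigma\equiv1$ belong to $f$ and to its mirror image $(F,-h_f)$.
\end{lemma}

\begin{proof}
At a point of a double curve $\Gamma$ let $a,b\in S^2$ be the preimages on the two sheets that meet along $\Gamma$. The number $(h_g(a)-h_g(b))(h_f(a)-h_f(b))$ is symmetric in $a$ and $b$, nonzero, and continuous along $\Gamma$, also through triple points. So its sign is constant on $\Gamma$; put $\sigma_g(\Gamma)=0$ if it is positive and $\sigma_g(\Gamma)=1$ otherwise. At a triple point the switched relation is the order of three distinct real numbers, which is not cyclic. If $\sigma_g=\sigma_{g'}$, then $h_g(a)-h_g(b)$ and $h_{g'}(a)-h_{g'}(b)$ have the same sign whenever $a\neq b$ and $F(a)=F(b)$, because each such pair belongs to a double curve. Hence $(F,(1-\lambda)h_g+\lambda h_{g'})$, $\lambda\in[0,1]$, is an isotopy through lifts. The last statement follows by putting $h_g=\pm h_f$ in the definition of $\sigma_g$.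
\end{proof}

Conversely, every consistent crossing choice arises from a lift; we do not need this fact.

Condition~\eqref{eq:C} is the whole of the forcing mechanism: \emph{if $\sigma_{tm}=\sigma_{mb}$, then $\sigma_{tb}$ has the same value.} The three arcs do not play symmetric roles. If $\sigma_{tb}=\sigma_{tm}$, then \eqref{eq:C} holds for both values of $\sigma_{mb}$, and if $\sigma_{tb}=\sigma_{mb}$, it holds for both values of $\sigma_{tm}$. A double curve can be forced only at a triple point where it joins the top sheet to the bottom sheet.

\section{Movies and detours}\label{sec:movies}

From now on $\mathbb{R}^4=\mathbb{R}^2\times\mathbb{R}_h\times\mathbb{R}_t$, with coordinates $(x,y)$ on $\mathbb{R}^2$, and $p$ still forgets $h$. We think of $t$ as time. A surface $\Sigma$ meets each slice $t=\mathrm{const}$ in its \emph{level}, a link in $\mathbb{R}^2\times\mathbb{R}_h$ for all but finitely many $t$, and the projection of the level to $\mathbb{R}^2$, with over/under information, is a link diagram called the \emph{still}. The family of stills is a \emph{movie} of $\Sigma$, and $p(\Sigma)\subset\mathbb{R}^2\times\mathbb{R}_t$ is the union of the stills. Our stills change by planar isotopy, except at finitely many times when one of the following events occurs.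
\begin{itemize}
\item A \emph{birth} or \emph{death} of a small circle, or a \emph{saddle} that joins two arcs by a band. These are nondegenerate critical points of $t$; they take place at constant height in a small disk that misses the rest of the still.
\item A move RII: two strands pass through a quadratic tangency with nonzero relative speed, and two crossings with the same upper strand appear or disappear.
\item A move RIII: a strand passes with nonzero speed across a crossing of two others, the three strands being pairwise transverse and at three different heights.
\end{itemize}
The first Reidemeister move, which produces branch points, is never used. Each still is an immersed curve, so $p|_\Sigma$ is an immersion. A crossing of the stills sweeps out an arc of transverse double points, its \emph{trace}. At an RII the two sheets are transverse, because the relative speed is not zero, and two traces are joined at a local extremum of $t$. An RIII is a triple point, and each double curve through it follows its own pair of strands. So $p$ is generic for $\Sigma$, without branch points. Time reversal turns such a movie into another one.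

\begin{definition}
Suppose the level is a constant link $\ell$ during some time interval. A \emph{detour} replaces this part of the movie by an isotopy of $\ell$ in $\mathbb{R}^2\times\mathbb{R}_h$ presented by moves RII and RIII (the \emph{forward half}), a pause with constant level, and the exact reverse of the isotopy. Further detours may be inserted in the pause.
\end{definition}

\begin{lemma}\label{lem:detour}
Inserting detours, nested or not, does not change the isotopy class of the surface.
\end{lemma}

\begin{proof}
Extend the isotopy of $\ell$ to a compactly supported ambient isotopy $\varphi_\tau$, $\tau\in[0,1]$, of $\mathbb{R}^2\times\mathbb{R}_h$ with $\varphi_0=\mathrm{id}$. The detour has level $\varphi_{\tau(t)}(\ell)$ at time $t$, where the smooth function $\tau(t)$ vanishes near the ends of the interval and runs from $0$ to $1$ and back. For $\lambda\in[0,1]$ the map $(q,t)\mapsto(\varphi_{\lambda\tau(t)}(q),t)$ is a diffeomorphism of $\mathbb{R}^4$ that is the identity outside the time interval. The images of the original surface under these maps form an isotopy from the original surface ($\lambda=0$) to the surface with the detour ($\lambda=1$). Nested detours are contracted from the inside out.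
\end{proof}

A detour leaves the 2-knot alone but can change how the double curves are connected. Here is the smallest case.

\begin{example}\label{ex:bigon}
Let part of a movie consist of the strand $y=0$ and, above it in height, a strand $y=g(x,t)$, where $0$ is a regular value of $g$. The double points are the zeros of $g$ in the $(x,t)$-plane. Suppose the upper strand dips across the lower one in two places and later returns, so that $\{g\le0\}$ consists of two disjoint disks side by side. There are two double curves, the boundaries of the disks, and no triple points, so the two curves can be switched independently. At an intermediate time the still has four crossings $a_1<a_2<b_1<b_2$ on the $x$-axis, and $g>0$ on $(a_2,b_1)$. Insert the detour that lowers $g$ on this interval until it is negative there, which removes $a_2$ and $b_1$ by an RII, and then raises it again. Now $\{g\le0\}$ consists of the two disks joined by a band. This is one disk, its boundary is one double curve, and the four choices have become two.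
\end{example}

\section{Sweeps, kinks and slides}\label{sec:tools}

Example~\ref{ex:bigon} needs two crossings on different double curves that can be removed by an RII, and a given level knot may have no such pair. We therefore need a more flexible supply of removable pairs. Kinks provide it: a kink can be carried anywhere along the knot, two suitable adjacent kinks cancel, and under a mild condition a crossing can be traded for a kink. Each of these moves must come with an exact account of its double curves, and one lemma gives that account for all of them.

Knots are oriented. Reading the crossings along a knot diagram gives a cyclic \emph{word} in the \emph{passages} $c^u$ (under) and $c^o$ (over), in which each crossing $c$ occurs once with each exponent.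

\subsection{Sweeping an arc across a disk}

Let $\beta_0$ be an embedded arc of a knot diagram $D$, and let $T$ be the closure of the rest of $D$. Let $\beta_1$ be an embedded arc in the plane that agrees with $\beta_0$ near its ends, such that the parts where $\beta_0$ and $\beta_1$ differ bound a closed disk $\Omega$ with a cusp of interior angle zero at each of the two points where the arcs separate. Assume that $T$ misses the cusps and is transverse to $\partial\Omega$, that no crossing of $T$ with itself lies on $\partial\Omega$, and that all crossings of $\beta_0$ with $T$ lie on $\partial\Omega$. The common parts of $\beta_0$ and $\beta_1$ leave the cusps on the outside, so the ends of $T$ are not in $\Omega$. The \emph{strands of $T$ in $\Omega$} are the maximal subarcs of $T$, as an arc of the knot, that lie in $\Omega$; each is an immersed arc with both ends on $\partial\Omega$.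

\begin{lemma}[Sweep]\label{lem:sweep}
Suppose that $\beta_0$ is over at all its crossings with $T$. Then there is an isotopy, presented by moves RII and RIII, from $D$ to the diagram $T\cup\beta_1$ with $\beta_1$ over $T$, whose double points form the following arcs and no others.
\begin{enumerate}
\item Each crossing of $T$ with itself persists, and its trace runs from the first still to the last.
\item Each strand $\eta$ of $T$ in $\Omega$ gives one arc $\hat\eta$, a copy of $\eta$. An end of $\eta$ on $\beta_0$ is a crossing of the first still, an end on $\beta_1$ is a crossing of the last still, and $\hat\eta$ ends at these crossings.
\end{enumerate}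
The triple points correspond to the crossings of $T$ with itself in $\Omega$. If $\eta$ passes over $\eta'$ at such a crossing $z$, then every consistent crossing choice of a surface whose movie contains the sweep satisfies
\begin{equation}\label{eq:sweepC}
\sigma(\hat\eta')\in\{\sigma(\hat\eta),\sigma(\text{trace of }z)\}.
\end{equation}
If $\beta_0$ is under at all its crossings with $T$, statements \emph{(1)} and \emph{(2)} hold for a sweep with ``under'' in place of ``over''.
\end{lemma}

\begin{proof}
Foliate $\Omega$ by arcs $\beta_s$, $s\in[0,1]$, that run from cusp to cusp and interpolate between $\beta_0$ and $\beta_1$. Near $\partial\Omega$ the leaves are transverse to $T$. After a small diffeomorphism supported in the interior of $\Omega$, the tangencies of leaves with $T$ are quadratic, the leaves through crossings of $T$ are transverse to both strands, and these events lie on different leaves. Raise the part of $\beta_0$ on $\partial\Omega$ above $T$, away from the cusps; this does not change the diagram, because $\beta_0$ is over at all its crossings and $T$ misses the cusps. Now let $s$ increase with $t$ over an interval $[t_0,t_1]$ and keep $\beta_s$ above $T$. A tangency of $\beta_s$ with $T$ is an RII, and the passage of $\beta_s$ through a crossing of $T$ is an RIII.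

In $\mathbb{R}^2\times\mathbb{R}_t$ the arc $T$ traces the vertical sheet $T\times[t_0,t_1]$, whose double points are the traces in (1). Each point of $\Omega$ other than the cusps lies on exactly one leaf, so the sheet swept by $\beta_s$ is a graph over $\Omega$. The graph meets the vertical sheet in the lift of $T\cap\Omega$, which gives (2). It meets the trace of a crossing $z\in\Omega$ in exactly one point, a triple point with the swept sheet on top, the sheet of $\eta$ in the middle and the sheet of $\eta'$ at the bottom. There $tm$ lies on $\hat\eta$, $mb$ is the trace of $z$, and $tb$ lies on $\hat\eta'$, so \eqref{eq:C} becomes \eqref{eq:sweepC}. For the last statement reflect the height.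
\end{proof}

Intermediate stills of a sweep may have many crossings, but these are created and destroyed along the arcs $\hat\eta$, and only the ends of the arcs matter for connectivity.

\subsection{Kinks}

A \emph{kink} is a crossing $k$ whose two passages are consecutive in the word and whose loop bounds a disk, the \emph{loop disk}, that meets the diagram only in the loop. The kink is \emph{first-under} if it reads $k^uk^o$ along its loop, and its \emph{rotation} is clockwise (cw) or counterclockwise (ccw) according to the direction of the loop. The two arcs of the knot that lead into and out of the loop are its \emph{legs}. Two kinks are \emph{consecutive} if no passage lies between them.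

\begin{lemma}[Transport]\label{lem:transport}
Let $k$ be a first-under kink and let $z^\ast$ be the passage directly before or directly after the block $k^uk^o$, where $z\neq k$. There is a sweep that changes the word only by moving the block $k^uk^o$ to the other side of $z^\ast$. Its double points form one arc for each crossing of the first still, joining it to the crossing with the same name in the last still. The crossing $k$ and every kink other than $z$ remain kinks of the same type and rotation.
\end{lemma}

\begin{proof}
Let $P$ be the union of the loop disk of $k$ and the crossingless arc of the knot from $k$ to the passage $z^\ast$. Let $\beta_0$ be a short piece of the other strand through $z$, with $z$ as its only crossing. Take a thin neighborhood of $P$, cut it along $\beta_0$, keep the side that contains $P$, and shape its two corners into cusps. This is $\Omega$, and $\beta_1$ runs around $P$ along the rest of $\partial\Omega$. The only strand $\eta$ of $T$ in $\Omega$ starts at $z$, runs to $k$, goes around the loop, and leaves $\Omega$ along the other leg of $k$ at a point of $\beta_1$, which we again call $z$. Sweep over if $\beta_0$ is over at $z$, and under otherwise. By Lemma~\ref{lem:sweep}, $\hat\eta$ joins the old $z$ to the new one and all other crossings persist. The loop of $k$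 does not move, and $\beta_1$ misses its disk. The loop disk of another kink $k'\ne z$ is disjoint from $P$, since both loop disks are empty and the arc from $k$ to $z^\ast$ does not pass through $k'$; so it is disjoint from $\Omega$ when the neighborhood is thin.
\end{proof}

\begin{lemma}[Kink pairs]\label{lem:pair}
Let $N$ be a disk that meets a knot diagram in one crossingless arc. There is an isotopy supported in $N$ and presented by moves RII and RIII that turns the arc into an arc with two consecutive first-under kinks of opposite rotation, in either prescribed order, and whose double points in $N$ form a single arc joining the two crossings of the last still. Conversely, any two consecutive first-under kinks of opposite rotation can be removed by an isotopy supported near them whose double points there form a single arc joining the two crossings of the first still.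
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,thick,rounded corners=4pt]
\draw[->] (-1,0)--(2,0)--(2,3)--(1,3)--(1,1)--(0,1)--(0,2)--(3,2);
\draw[preaction={draw=white,line width=6pt}] (0.6,2)--(2.4,2);
\node at (1.4,1.65) {$m_1$}; \node at (2.4,1.65) {$m_2$};
\begin{scope}[xshift=6cm]
\draw[->] (-1,0)--(2,0)--(2,0.5)--(-0.5,0.5)--(-0.5,2.5)--(2,2.5)--(2,3)--(1,3)--(1,1)--(0,1)--(0,2)--(3,2);
\draw[preaction={draw=white,line width=6pt}] (0.7,2)--(1.3,2) (1,2.25)--(1,2.75);
\node at (1.4,1.65) {$m_1$}; \node at (0.55,2.85) {$m_2$};
\end{scope}
\end{tikzpicture}
\caption{Creating two kinks without a first Reidemeister move. Left: one RII creates the crossings $m_1,m_2$, and $m_1$ is a clockwise kink. Right: after the vertical strand through $m_2$ is swept to the left under that kink, $m_2$ is a counterclockwise kink followed by $m_1$.}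
\label{fig:pair}
\end{figure}

\begin{proof}
By a planar isotopy let the arc run, with rounded corners, through the points $(-1,0)$, $(2,0)$, $(2,\frac32)$, $(1,\frac32)$, $(1,1)$, $(0,1)$, $(0,2)$, $(3,2)$. Push the segment at level $y=\frac32$ up to $y=3$, under the strand $y=2$. This RII creates the crossings $m_1=(1,2)$ and $m_2=(2,2)$, whose traces are joined at the RII; see Figure~\ref{fig:pair}, left. The word is $m_2^u\,m_1^u\,m_1^o\,m_2^o$. The loop at $m_1$ runs south, west, north, east around the empty square $[0,1]\times[1,2]$, so $m_1$ is a first-under cw kink. Transport it forward past $m_2^o$: the strand $x=2$ is swept under the kink and then runs west along $y=\frac12$, north along $x=-\frac12$ and east along $y=\frac52$, where it passes under the strand $x=1$ at the new crossing $m_2=(1,\frac52)$; see Figure~\ref{fig:pair}, right. The word is now $m_2^u\,m_2^o\,m_1^u\,m_1^o$. The loop at $m_2$ runs east, north, west, south around the empty rectangle $[1,2]\times[\frac52,3]$, so $m_2$ is a first-under ccw kink. By Lemma~\ref{lem:transport} the transport extends the arc born at the RII at both of its ends and adds no other arc. This gives the order ccw, cw. The reflection of the plane, with the same over/under information, gives the order cw, ccw.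

For the converse let $N$ be a thin disk neighborhood of the two loop disks and the arc between the kinks. Deleting the two loops leaves an embedded proper arc in $N$, to which the loop disks are attached at two points. A strand that arrives eastward, loops north and west and leaves southward has its loop on the left of the remaining arc, so a ccw loop disk is attached on the left and, by reflection, a cw loop disk on the right. Two embedded proper arcs in a disk with the same ends are isotopic rel boundary, and the attached disks can be shrunk and moved along the arc. Hence the diagram in $N$ is determined up to planar isotopy rel boundary by the order, the rotations and the crossing types of the kinks. So it agrees with the last still of the first part, applied to a crossingless arc in $N$ with the same ends, and the reverse of that isotopy removes the kinks.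
\end{proof}

\begin{remark}\label{rem:types}
Both conditions on the pair are needed. The moves RII and RIII preserve the rotation number and the writhe of a diagram, so a removable pair has opposite rotations and opposite crossing signs. Reflecting the plane reverses the sign of a crossing, and so does switching it. Hence first-under cw and first-under ccw kinks have opposite signs, whereas a first-under cw and a first-over ccw kink have equal signs. This is why all kinks that we use are kept first-under.
\end{remark}

\begin{lemma}[Merging]\label{lem:merge}
Suppose that during a time interval with constant level the still has two consecutive first-under kinks $k,k'$ of opposite rotation whose traces lie on different closed double curves $\Gamma\neq\Gamma'$. Insert the detour whose forward half removes $k$ and $k'$ as in Lemma~\ref{lem:pair}. Then $\Gamma$ and $\Gamma'$ are replaced by one closed double curve, which contains all of $\Gamma\cup\Gamma'$ except the traces of $k,k'$ over the interval. No other double curve is changed or created.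
\end{lemma}

\begin{proof}
Let the interval be $[t_0,t_1]$. The detour deletes the traces $k\times[t_0,t_1]$ and $k'\times[t_0,t_1]$ and inserts an arc from $(k,t_0)$ to $(k',t_0)$ and an arc from $(k,t_1)$ to $(k',t_1)$. What remains of $\Gamma$ is one arc from $(k,t_1)$ to $(k,t_0)$, and what remains of $\Gamma'$ is another arc, from $(k',t_0)$ to $(k',t_1)$. These two arcs and the two inserted arcs join end to end in a single cycle. All other crossings lie outside the support of the detour.
\end{proof}

The hypothesis $\Gamma\ne\Gamma'$ cannot be dropped. If a kink pair is created and later removed, its two traces lie on one circle, and the same detour inserted in between cuts this circle into two.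

\subsection{Trading a crossing for a kink}

To apply Lemma~\ref{lem:merge} to the double curve of an arbitrary crossing $c$, we want a kink on that curve. Let $\gamma$ be the part of the knot from $c^u$ to $c^o$. If $\gamma$ bounded an empty disk, $c$ would itself be a first-under kink. In general we drag the crossing along $\gamma$, from the beginning of $\gamma$ almost to its end, so that the loop becomes short. The price is that the dragged strand crosses everything that $\gamma$ crosses.

\begin{lemma}[Slide]\label{lem:slide}
Let $c$ be a crossing of a knot diagram $D$ such that the part $\gamma$ of the knot from $c^u$ to $c^o$ is a simple closed curve in the plane. Let $\Delta$ be the disk that it bounds, and suppose that near $c$ the disk $\Delta$ is the single quadrant between the outgoing under-strand and the incoming over-strand. Then there is a sweep of a short piece $\beta_0$ of the over-strand at $c$, over a disk $\Omega$ that lies in a thin neighborhood of $\Delta$ and contains all crossings on $\gamma$ other than $c$ in its interior, with the following properties.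
\begin{enumerate}
\item The crossing $c$ disappears, and a first-under kink $k$ appears whose rotation is that of $\gamma$.
\item One strand of $T$ in $\Omega$ is an arc $\alpha\subset\gamma$ from $c\in\beta_0$ to $k\in\beta_1$.
\item The other strands are the maximal arcs $\eta$ of $D\setminus\gamma$ in $\Delta$, slightly extended at both ends. Each end of such a strand is a new crossing $\tilde z\in\beta_1$ just outside $\Delta$, next to a crossing $z$ on $\gamma$.
\item If $\gamma$ passes through $z_1,\dots,z_n$ between $c^u$ and $c^o$, the new word arises by deleting $c^u$, replacing $c^o$ by $k^u\,k^o\,\tilde z_n^{\,o}\cdots\tilde z_1^{\,o}$, and inserting each $\tilde z_j^{\,u}$ next to the passage of $D\setminus\gamma$ through $z_j$, on the side outside $\Delta$.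
\end{enumerate}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,thick,rounded corners=5pt]
\draw (1.6,-1)--(1.6,1.5)--(4,1.5);
\draw[->] (-1,0)--(3,0)--(3,3)--(0,3)--(0,-1);
\draw[->] (-1,0)--(-0.5,0);
\draw[preaction={draw=white,line width=6pt}] (1.3,0)--(1.9,0) (2.7,1.5)--(3.3,1.5) (0,0.3)--(0,-0.3);
\node at (-0.3,-0.3) {$c$}; \node at (0.8,2.2) {$\Delta$}; \node at (2.2,1.8) {$\eta$}; \node at (1.5,3.3) {$\gamma$};
\begin{scope}[xshift=6.5cm]
\draw (1.6,-1)--(1.6,1.5)--(4,1.5);
\draw (-1,0)--(3,0)--(3,3)--(0,3)--(0,0.7);
\draw[->] (-1,0)--(-0.5,0);
\draw[preaction={draw=white,line width=6pt}] (1.3,0)--(1.9,0) (2.7,1.5)--(3.3,1.5);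
\draw[->,very thick,preaction={draw=white,line width=6pt}] (0,0.7)--(0,0.35)--(0.55,0.35)--(0.55,1.1)--(-0.3,1.1)--(-0.3,3.3)--(3.3,3.3)--(3.3,-0.3)--(0,-0.3)--(0,-1);
\node at (0.3,1.45) {$k$}; \node at (1.5,3.65) {$\beta_1$}; \node at (2.2,1.8) {$\eta$}; \node at (2.4,2.7) {$\alpha$};
\end{scope}
\end{tikzpicture}
\caption{The slide at a crossing $c$ whose loop $\gamma$ from the under-passage to the over-passage bounds a disk $\Delta$. The over-strand at $c$ is swept over $\Delta$ to the heavy arc $\beta_1$. The crossing $c$ is replaced by the kink $k$, and $\beta_1$ has two new crossings with the arc $\eta$.}
\label{fig:slide}
\end{figure}

\begin{proof}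
The cw case is the reflection of the ccw case in the plane, with the same over/under information, so let $\gamma$ be ccw. Choose local coordinates with $c=(0,0)$ in which the under-strand runs east along $y=0$ and the over-strand runs south along $x=0$. Then $\Delta=\{x\ge0,\,y\ge0\}$ near $c$. Let $\beta_0$ be the over-strand from $e_+=(0,\varepsilon)$ to $e_-=(0,-\varepsilon)$, with $\varepsilon$ small. Let $\beta_1$ start at $e_+$ along $\beta_0$, turn east into $\Delta$ before it reaches $c$, go north a little, and return west across the incoming over-strand at $k=(0,\varepsilon')$, with $\varepsilon'$ slightly larger than $\varepsilon$. From there $\beta_1$ follows $\gamma$ backward just outside $\Delta$, arrives from the east just below the outgoing under-strand, turns south and joins $\beta_0$ just before $e_-$; see Figure~\ref{fig:slide}.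

Since $\gamma$ is simple, a thin outer collar of $\gamma$ is embedded, so $\beta_1$ is embedded. Call the small disk bounded by the knot from $k$ to $e_+$ and by $\beta_1$ from $e_+$ to $k$ the \emph{bump}. Then $\Omega$ is $\Delta$ minus the bump, together with the collar along the part of $\gamma$ from $c$ to $k$. By the quadrant hypothesis the collar ends in the sector outside $\Delta$, on the east side of $\beta_0$ at one end and north of $y=\varepsilon'$ at the other, and both cusps have interior angle zero. Near $c$, three pieces of $T$ lie outside $\Omega$: the knot just after $e_-$, the incoming under-strand $x<0$, and the segment from $k$ to $e_+$, which has the bump on one side and the outside of the collar on the other. The outgoing under-strand enters $\Omega$ at $c$, follows $\gamma$ through the interior of $\Omega$ and leaves at $k$. This is $\alpha$, and it contains all $z_j$. The rest of $D$ meets the collar only in short transverse segments at the $z_j$, each of which continues into $\Delta$. This proves (2) and (3). The only crossing on $\beta_0$ is $c$, where $\beta_0$ is over, so Lemma~\ref{lem:sweep} applies.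

After the sweep the knot passes $k$ southward under $\beta_1$, reaches $e_+$, turns east, north and west, and passes $k$ over. The loop is ccw and bounds the empty bump, which proves (1). Then $\beta_1$ meets the $\tilde z_j$ in reverse order, which gives (4).
\end{proof}

By Lemma~\ref{lem:sweep}, the arc $\hat\alpha$ carries the double curve of $c$ to the kink $k$, which is the purpose of the slide, while each $\hat\eta$ has both ends in the last still and will close up to a new double curve.

\section{A knotted sphere with three double curves}\label{sec:K}

Let $\delta=1/10$. Corners are rounded throughout. The first half of the movie of $K$ has three steps.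
\begin{enumerate}
\item Birth of a circle $V$, which grows to the union of the segment $y=0$, $|x|\le5$ (\emph{the line}) and the lower semicircle $\Lambda$ of radius $5$. Birth of a small circle $U$ in the region $y>0$, which grows to the unit circle and passes \emph{over} the line by one RII, with crossings $A_l=(-1,0)$ and $A_r=(1,0)$.
\item A finger of width $2\delta$ grows out of the line at $x=0$. Its core goes up along $x=0$, and the finger crosses \emph{over} the top of $U$ by an RII, with crossings $B_l,B_r$ at $x=-\delta,\delta$. It turns right at $y=2$ and down at $x=2$, and crosses \emph{under} the line by an RII, with crossings $C_l=(2-\delta,0)$ and $C_r=(2+\delta,0)$. It turns toward negative $x$ at $y=-2$ and goes up along $x=0$ to just below $U$.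
\item A saddle joins the tip of the finger to the bottom of $U$. The resulting diagram is $L$; see Figure~\ref{fig:L}.
\end{enumerate}
After an interval with constant still $L$, the second half of the movie is the reverse of the first. The first half is a union of two disks and a band, which is a disk, so $K$ is a sphere. Each of the three RII moves gives an arc of double points whose ends are two crossings of $L$, and the second half closes it up. So $p(K)$ has three double curves, the circles $A\ni A_l,A_r$, $B\ni B_l,B_r$ and $C\ni C_l,C_r$, and no triple points.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,thick]
\draw[rounded corners=3pt] (-4,0)--(-0.3,0)--(-0.3,2.3)--(2.3,2.3)--(2.3,-2.3)--(-0.3,-2.3)--(-0.3,-0.954);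
\draw[rounded corners=3pt] (0.3,-0.954)--(0.3,-1.7)--(1.7,-1.7)--(1.7,1.7)--(0.3,1.7)--(0.3,0)--(4,0);
\draw (4,0) arc (0:-180:4);
\draw (252.54:1) arc (252.54:-72.54:1);
\draw[preaction={draw=white,line width=6pt}] (195:1) arc (195:165:1) (15:1) arc (15:-15:1) (-0.3,0.7)--(-0.3,1.2) (0.3,0.7)--(0.3,1.2) (1.45,0)--(2.55,0);
\draw[->] (-3,0)--(-2.4,0); \draw[->] (0.6,2.3)--(1.2,2.3); \draw[->] (1.3,1.7)--(0.8,1.7); \draw[->] (3,0)--(3.4,0);
\node at (-1.3,0.3) {$A_l$}; \node at (1.32,0.3) {$A_r$}; \node at (-0.68,1.25) {$B_l$}; \node at (0.7,1.25) {$B_r$};
\node at (1.4,-0.32) {$C_l$}; \node at (2.65,0.32) {$C_r$}; \node at (-1.05,-0.85) {$U$}; \node at (-3.2,-3.05) {$\Lambda$};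
\end{tikzpicture}
\caption{The middle level $L$ of the sphere $K$ (not to scale). The circle $U$ is over the horizontal line at $A_l,A_r$, the two walls of the band are over $U$ at $B_l,B_r$, and the line is over the walls at $C_l,C_r$.}
\label{fig:L}
\end{figure}

Orient $L$ so that it runs through the following pieces in order.
\begin{itemize}
\item The line from $(-5,0)$ to $(-\delta,0)$, under $U$ at $A_l$.
\item The \emph{outer wall}: up along $x=-\delta$, over $U$ at $B_l$; right along $y=2+\delta$; down along $x=2+\delta$, under the line at $C_r$; left along $y=-2-\delta$; up along $x=-\delta$ to $U$.
\item The circle $U$ clockwise from bottom to bottom: over at $A_l$, under at $B_l$ and $B_r$, over at $A_r$.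
\item The \emph{inner wall}: down along $x=\delta$; right along $y=-2+\delta$; up along $x=2-\delta$, under the line at $C_l$; left along $y=2-\delta$; down along $x=\delta$, over $U$ at $B_r$, to $(\delta,0)$.
\item The line to $(5,0)$, under at $A_r$ and over at $C_l$ and $C_r$; then $\Lambda$ back to $(-5,0)$.
\end{itemize}
The word of $L$, read from $(-5,0)$, is
\begin{equation}\label{eq:word}
A_l^u\;B_l^o\;C_r^u\;A_l^o\;B_l^u\;B_r^u\;A_r^o\;C_l^u\;B_r^o\;A_r^u\;C_l^o\;C_r^o .
\end{equation}
Two crossings $z,z'$ that can be removed by an RII have both $z^o,z'^{\,o}$ and $z^u,z'^{\,u}$ adjacent in the word. The only adjacent passages with equal exponents in \eqref{eq:word} are $B_l^uB_r^u$ and $C_l^oC_r^o$, so $L$ has no such pair, and Example~\ref{ex:bigon} does not apply directly.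

To see that $K$ is knotted we recall the Wirtinger presentation. The \emph{broken surface diagram} of $K$ is obtained from $p(K)$ by removing from the lower sheet a thin strip along each double curve. Its components, the \emph{regions}, appear in the stills as the arcs of the link diagrams. The group $\pi_1(\mathbb{R}^4\setminus K)$ has a presentation with one meridian generator for each region and, for each double curve, the relation that the generators of the two lower regions are conjugate by the generator of the upper region or its inverse. The trivial 2-knot has group $\mathbb{Z}$.

\begin{proposition}\label{prop:knotted}
The group $\pi_1(\mathbb{R}^4\setminus K)$ maps onto the symmetric group $S_3$. In particular it is not abelian, and $K$ is knotted.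
\end{proposition}

\begin{proof}
We color the arcs of the stills by elements of $\mathbb{Z}/3$, continuously in time, so that at each crossing with upper color $a$ the two lower colors $b,b'$ satisfy the Fox rule $b'=2a-b$. Give $U$ the color $u$ and $V$ the color $v\ne u$. After step 1 the line has color $v$ outside $U$ and $j=2u-v$ inside $U$. The finger starts with color $j$. It keeps this color over the top of $U$, where the short arc of $U$ between $B_l$ and $B_r$ gets the color $2j-u$ and the rest of $U$ keeps the color $u$. At $C_l,C_r$ the finger passes under the line, which has color $v$ there, and it continues with color $2v-j=3v-2u=u$. The bottom of $U$ has color $u$, so the saddle joins two arcs of the same color. The second half of the movie carries the reversed coloring. Thus each region has one color and the Fox rule holds along $A$, $B$ and $C$.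

For $a\in\mathbb{Z}/3$ let $\rho_a\in S_3$ be the permutation $w\mapsto2a-w$ of $\mathbb{Z}/3$. Then $\rho_a^2=1$ and
\[
\rho_a\rho_b\rho_a(w)=2a-\bigl(2b-(2a-w)\bigr)=2(2a-b)-w=\rho_{2a-b}(w).
\]
So sending the generator of a region of color $a$ to $\rho_a$ respects all relations, whichever of the two conjugations they prescribe. The permutation $\rho_a$ is the transposition that fixes $a$, so $\rho_u$ and $\rho_v$ are different transpositions and generate $S_3$.
\end{proof}

\begin{remark}
The projection $p(K)$ has too much freedom for this argument to cover all its lifts. Let the finger pass over the line at $C_l,C_r$; this is the lift with only $C$ switched. The finger then reaches the saddle with color $j$, and $j=u$ means $u=v$, so only the constant colorings remain. The aim of the next section is to make it impossible to switch $A$, $B$ and $C$ separately.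
\end{remark}

\section{Merging the three double curves}\label{sec:Kprime}

We slide one crossing of each of $A,B,C$ to a kink. The three slides are separate detours, so their kinks are never present together and cannot be merged with each other. Instead we create one auxiliary double curve that carries a kink of each rotation at all relevant times, and we merge $C$, $B$, $A$ with it in turn.

\subsection{The auxiliary kinks}

In the interval with constant still $L$ insert a detour $G_0$ whose forward half creates, by Lemma~\ref{lem:pair}, two first-under kinks on $\Lambda$: in the direction of $L$ first a cw kink $\kappa_-$, then a ccw kink $\kappa_+$. The still $L^+$ in the pause of $G_0$ has eight crossings, and its word is \eqref{eq:word} followed by $\kappa_-^u\kappa_-^o\kappa_+^u\kappa_+^o$. The arc of double points in the forward half, its reverse and the traces of $\kappa_\pm$ form one circle $d$. The resulting surface $K_0$ has the four double curves $A,B,C,d$.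

\subsection{The three loops}

Put $c_1=C_l$, $c_2=B_r$, $c_3=A_l$. Let $\gamma_i$ be the part of $L^+$ from $c_i^u$ to $c_i^o$. We check the hypotheses of Lemma~\ref{lem:slide} in each case.
\begin{itemize}
\item $\gamma_1$ has the passages $C_l^u\,B_r^o\,A_r^u\,C_l^o$. It follows the inner wall from $C_l$ up, left and down to $(\delta,0)$, and the line right to $C_l$. It is ccw and bounds $\Delta_1=[\delta,2-\delta]\times[0,2-\delta]$. At $C_l$ the outgoing under-strand points north, the over-strand comes from the west, and $\Delta_1$ is the northwest quadrant.
\item $\gamma_2$ has the passages $B_r^u\,A_r^o\,C_l^u\,B_r^o$. It follows $U$ from $B_r$ down its right side to the bottom, and the inner wall down, right, up, left and down to $B_r$. It is ccw and bounds $\Delta_2$, the rectangle $[\delta,2-\delta]\times[-2+\delta,2-\delta]$ minus the open unit disk. At $B_r$ the outgoing under-strand points east, the over-strand comes from the north, and $\Delta_2$ is the northeast quadrant.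
\item $\gamma_3$ has the passages $A_l^u\,B_l^o\,C_r^u\,A_l^o$. It follows the line from $A_l$ to $(-\delta,0)$, the outer wall up, right, down, left and up to the bottom of $U$, and the lower left quarter of $U$ to $A_l$. It is cw and bounds $\Delta_3$, the union of the rectangle $[-\delta,2+\delta]\times[-2-\delta,2+\delta]$ with the part $x\le-\delta$, $y\le0$ of the unit disk. At $A_l$ the outgoing under-strand points east, the over-strand comes from the south, and $\Delta_3$ is the southeast quadrant.
\end{itemize}
In each list only $c_i$ occurs twice, so $\gamma_i$ is simple and the slide at $c_i$ is defined. Denote its data by $\Omega_i$, $\alpha_i$, $k_i$. The kinks $k_1,k_2$ are ccw and $k_3$ is cw, which is why auxiliary kinks of both rotations are needed. All points of $\Delta_i$ have distance at most $(2+\delta)\sqrt2<3$ from the origin, so $\kappa_\pm$ are far from $\Omega_i$.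

By the quadrant condition, $L^+\setminus\gamma_i$ starts and ends at $c_i$ outside $\Delta_i$, and it crosses $\gamma_i$ only at the two intermediate crossings of the list. So it enters $\Delta_i$ at one of them and leaves at the other, and exactly one arc $\eta_i$ lies in $\Delta_i$. From \eqref{eq:word}:
\begin{itemize}
\item $\eta_1$ is the arc of $U$ from $B_r^u$ to $A_r^o$;
\item $\eta_2$ is the arc of the line from $A_r^u$ to $C_l^o$;
\item $\eta_3$ is the immersed arc from $B_l^u$ to $C_r^o$, with self-crossings $B_r,A_r,C_l$.
\end{itemize}
We keep the name $\eta_i$ for the slightly extended arc. The strands of $T$ in $\Omega_i$ are $\alpha_i$ and $\eta_i$.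

\subsection{The detours $G_1,G_2,G_3$}

By Lemma~\ref{lem:slide}(4), the words after the three slides, each applied to $L^+$, are
\begin{align*}
i=1:\quad& A_l^u\,B_l^o\,C_r^u\,A_l^o\,B_l^u\,\tilde B_r^u\,B_r^u\,A_r^o\,\tilde A_r^u\,B_r^o\,A_r^u\;k_1^u\,k_1^o\;\underline{\tilde A_r^o\,\tilde B_r^o\,C_r^o}\;\kappa_-^u\,\kappa_-^o\,\kappa_+^u\,\kappa_+^o,\\
i=2:\quad& A_l^u\,B_l^o\,C_r^u\,A_l^o\,B_l^u\,A_r^o\,C_l^u\;k_2^u\,k_2^o\;\underline{\tilde C_l^o\,\tilde A_r^o\,\tilde A_r^u\,A_r^u\,C_l^o\,\tilde C_l^u\,C_r^o}\;\kappa_-^u\,\kappa_-^o\,\kappa_+^u\,\kappa_+^o,\\
i=3:\quad& \underline{B_l^o\,C_r^u}\;k_3^u\,k_3^o\;\tilde C_r^o\,\tilde B_l^o\,\tilde B_l^u\,B_l^u\,B_r^u\,A_r^o\,C_l^u\,B_r^o\,A_r^u\,C_l^o\,C_r^o\,\tilde C_r^u\;\kappa_-^u\,\kappa_-^o\,\kappa_+^u\,\kappa_+^o.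
\end{align*}
The forward half of the detour $G_i$ is the slide at $c_i$ followed by transports (Lemma~\ref{lem:transport}) of an auxiliary kink past the underlined passages, one at a time. For $i=1,2$ the cw kink $\kappa_-$ moves backward until it follows the ccw kink $k_i$. For $i=3$ the ccw kink $\kappa_+$ moves forward in the cyclic word until it precedes the cw kink $k_3$. The order of $\kappa_-,\kappa_+$ on $\Lambda$ was chosen so that neither has to pass the other. No underlined passage belongs to $k_i$ or $\kappa_\pm$, so these crossings remain first-under kinks with their rotations. In the pause of $G_i$ the still therefore has two consecutive first-under kinks of opposite rotation, and there we insert the detour $H_i$ that removes and restores them.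

Insert $G_1,G_2,G_3$, each with its inner detour $H_i$, one after the other in the pause of $G_0$. Let $K_i$ be the surface after $G_1,\dots,G_i$ are inserted, and put $K'=K_3$. By Lemma~\ref{lem:detour}, $K'$ is isotopic to $K$. All detours use only RII and RIII, so $p$ is generic for $K'$, without branch points.

\begin{proposition}\label{prop:curves}
The projection $p(K')$ has exactly four double curves $M,N_1,N_2,N_3$. The curve $N_i$ contains the arc $\hat\eta_i$ of the slide in $G_i$. The curve $M$ contains the arcs $\hat\alpha_1,\hat\alpha_2,\hat\alpha_3$ and the traces, during each slide, of all crossings of $L$ that persist in it.
\end{proposition}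

\begin{proof}
First consider $G_i$ without $H_i$. By Lemmas~\ref{lem:sweep} and~\ref{lem:slide}, the double points of the slide form nine arcs: the traces of the seven crossings of $L^+$ other than $c_i$, the arc $\hat\alpha_i$ from $c_i$ to $k_i$, and the arc $\hat\eta_i$, whose ends are the two crossings marked with a tilde in the last still. By Lemma~\ref{lem:transport} each transport extends every arc at each of its ends in the last still and adds no new arc. So the forward half has eight arcs from the first still to the last, one starting at each crossing of $L^+$, and one arc with both ends in the last still. Join these to their reverses by the traces over the pause. Each of the eight arcs becomes one arc from a crossing of $L^+$ before $G_i$ to the same crossing after $G_i$, and it replaces the constant trace of that crossing. Hence every old double curve remains one circle; the curve through $c_i$ now contains $\hat\alpha_i$ and the trace of $k_i$, and the transported kink stays on its curve. The ninth arc and its reverse form one new circle $N_i\supset\hat\eta_i$.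

Now insert $H_i$ and apply Lemma~\ref{lem:merge}. In $G_1$, the kink $k_1$ lies on $C$ and $\kappa_-$ lies on $d\ne C$; they merge into a circle $M_1$, and $K_1$ has the double curves $A,B,M_1,N_1$. In $G_2$, the kink $k_2$ lies on $B$ and $\kappa_-$ lies on $M_1\neq B$, because $M_1$ contains the later traces of $\kappa_\pm$ from $d$; they merge into $M_2$, and $K_2$ has the double curves $A,M_2,N_1,N_2$. In $G_3$, the kink $k_3$ lies on $A$ and $\kappa_+$ lies on $M_2\ne A$; they merge into $M$, and $K_3$ has the double curves $M,N_1,N_2,N_3$. Each merge removes only traces of two kinks over a pause. So $M$ contains everything else that lay on $A,B,C,d$ after the insertions, in particular the arcs $\hat\alpha_i$ and the traces of crossings of $L$.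
\end{proof}

\section{The lifts of $p(K')$}\label{sec:proof}

It remains to exclude the choices in which some $N_i$ is switched differently from $M$. By the end of Section~\ref{sec:lifts} we need a triple point at which $N_i$ joins the top sheet to the bottom sheet. In the slide the top sheet is the swept one, so we need a crossing at which $\eta_i$ passes \emph{under} $\alpha_i$. Each loop $\gamma_i$ has one: its second passage is an over-passage.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:curves}, $p(K')$ has four double curves, and it has no branch points. Let $\sigma$ be a consistent crossing choice. The movie of $K'$ contains the three slides unchanged, since the detours $H_i$ and the other $G_j$ occupy other time intervals. Apply \eqref{eq:sweepC} at the following crossings $z_i$ in the interior of $\Omega_i$.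
\begin{itemize}
\item In $G_1$, at $z_1=B_r$, the inner wall ($\alpha_1$) is over $U$ ($\eta_1$).
\item In $G_2$, at $z_2=A_r$, the circle $U$ ($\alpha_2$) is over the line ($\eta_2$).
\item In $G_3$, at $z_3=B_l$, the outer wall ($\alpha_3$) is over $U$ ($\eta_3$).
\end{itemize}
In each case $\hat\alpha_i$ and the trace of $z_i$ lie on $M$, and $\hat\eta_i$ lies on $N_i$. Therefore
\[
\sigma(N_i)\in\{\sigma(\hat\alpha_i),\sigma(\text{trace of }z_i)\}=\{\sigma(M)\},\qquad i=1,2,3,
\]
and $\sigma\equiv0$ or $\sigma\equiv1$. By Lemma~\ref{lem:lifts} both choices are consistent, they belong to $K'$ and to its mirror image under $h\mapsto-h$, and every lift of $p(K')$ is isotopic to one of these two spheres. The complement of $K'$ is homeomorphic to that of $K$ because the two are isotopic, and the reflection is a homeomorphism between the complements of $K'$ and of its mirror image. By Proposition~\ref{prop:knotted} the group of each lift maps onto $S_3$, so it is not abelian and is not $\mathbb{Z}$. Hence no lift of $p(K')$ is unknotted.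
\end{proof}

\begin{remark}
The forcing uses both the choice of $z_i$ and the merging. At the other intermediate crossing of $\gamma_i$, for instance at $A_r$ in $G_1$, the arc $\eta_i$ is over $\alpha_i$, and \eqref{eq:sweepC} reads $\sigma(M)\in\{\sigma(N_i),\sigma(M)\}$, which is no condition. If the detours $H_i$ were omitted, the triple point at $z_1$ would give only $\sigma(N_1)\in\{\sigma(C),\sigma(B)\}$, which determines $\sigma(N_1)$ only when $\sigma(B)=\sigma(C)$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{On Knotted Surfaces In $R^4$},
\texttt{https://dash.harvard.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1/\allowbreak 37372849/\allowbreak Thesis\_Mingyue\_Chen.pdf?\allowbreak isAllowed=y\&sequence=1}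

\end{thebibliography}
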